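\title{Symmetric powers of the Witt algebra are noetherian representations}

\begin{abstract}
Let $W$ be the Witt algebra of vector fields on the punctured line and let $W_+=x^2\mathbb{C}[x]\partial$ be its positive part. We prove that for every $n$ the symmetric powers $S^n(W)$ and $S^n(W_+)$ of the adjoint representations satisfy the ascending chain condition on subrepresentations. This follows from a more general theorem: every tensor product $F_{\lambda_1}\otimes\cdots\otimes F_{\lambda_n}$ of modules of densities on a punctured affine line is noetherian over the Lie algebra of vector fields divisible by the square of a fixed function. The proof finds multiplication operators in the image of the enveloping algebra, uses them to compare submodules with modules over a noetherian ring of invariants, and reduces the remaining part, which lives on the diagonals, to fewer variables.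
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\partial=\frac{d}{dx}$. The \emph{Witt algebra} $W=\mathbb{C}[x,x^{-1}]\partial$ is the Lie algebra of derivations of $\mathbb{C}[x,x^{-1}]$, with bracket $[f\partial,g\partial]=(fg'-gf')\partial$. The elements $e_i=x^{i+1}\partial$, $i\in\mathbb{Z}$, form a basis, and $[e_i,e_j]=(j-i)e_{i+j}$. The span of the $e_i$ with $i\ge1$ is the subalgebra $W_+=x^2\mathbb{C}[x]\partial$.

The symmetric algebra $S(W)=\mathbb{C}[\ldots,e_{-1},e_0,e_1,\ldots]$ carries the Poisson bracket with $\{e_i,e_j\}=(j-i)e_{i+j}$, and $S(W_+)=\mathbb{C}[e_1,e_2,\ldots]$ is a Poisson subalgebra. Let $S^n(W)$ and $S^n(W_+)$ be the spans of the monomials of degree $n$. The rule $e_k\cdot m=\{e_k,m\}$ makes $S^n(W)$ a representation of $W$ and $S^n(W_+)$ a representation of $W_+$; explicitly,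
\begin{equation}\label{eq:monomial}
e_k\cdot e_{i_1}\cdots e_{i_n}=\sum_{j=1}^n (i_j-k)\,e_{i_1}\cdots e_{i_j+k}\cdots e_{i_n}.
\end{equation}
A representation is \emph{noetherian} if every ascending chain of subrepresentations stabilizes. The \emph{symmetric power conjecture} of \cite{witt} states that $S^n(W_+)$ and $S^n(W)$ are noetherian for all $n$. The case of $S^2(W_+)$ is recorded there as known, with the attribution Petukhov--S., 2017. We prove the conjecture.

\begin{theorem}\label{thm:conj}
For every $n\ge0$, $S^n(W_+)$ is a noetherian $W_+$-module and $S^n(W)$ is a noetherian $W$-module.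
\end{theorem}

The question measures chains of two-sided ideals degree by degree. For a Lie algebra $\mathfrak{k}$, the adjoint action preserves the filtration of the enveloping algebra $U(\mathfrak{k})$ by length of products, the quotients of this filtration are the modules $S^n(\mathfrak{k})$, and a two-sided ideal meets each $U(\mathfrak{k})_{\le n}$ in a submodule. So if all $S^n(\mathfrak{k})$ are noetherian, an ascending chain of two-sided ideals stabilizes in each bounded degree (Theorem~\ref{thm:B}).

For $n=1$ the submodules are the ideals of the Lie algebra. A nonzero ideal of $W$ is stable under $\operatorname{ad}e_0$, hence contains some $e_j$; bracketing gives all $e_k$ with $k\neq 2j$, and bracketing from some $e_k$ with $k\ne j,2j$ gives $e_{2j}$. So $W$ is simple. The algebra $W_+$ has the infinite descending chain of ideals $x^{k+1}\mathbb{C}[x]\partial$, but each nonzero ideal has finite codimension (Section~\ref{sec:one}), so ascending chains stabilize.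

For general $n$, write $e_{i_1}\otimes\cdots\otimes e_{i_n}$ as the monomial $x_1^{i_1+1}\cdots x_n^{i_n+1}$. Then $S^n(W)$ becomes the ring of symmetric Laurent polynomials in $n$ variables. This ring is noetherian, and if submodules were ideals the conjecture would follow from Hilbert's basis theorem. This suggests the answer, but submodules need not be ideals (an example is in Section~\ref{sec:S2}). The obstacle is visible in \eqref{eq:monomial}: an element of $W$ acts on all $n$ positions at once, through a first-order differential operator, whereas an ideal must be stable under multiplication by functions.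

The proof shows that submodules are ideals up to an error concentrated on the diagonals $x_i=x_j$. It has three ingredients.
\begin{enumerate}
\item Suitable elements of the enveloping algebra act as multiplication by $\Delta^N b$, where $\Delta$ is a discriminant and $b$ is an arbitrary invariant function. Hence a submodule $M$ contains $\Delta^N K$, where $K$ is the module that $M$ generates over the ring of invariants.
\item The modules $K$ that arise are rigid: up to a power of $\Delta$, each is the image of an idempotent of a group algebra.
\item The quotient by $\Delta^N$ is filtered by modules of the same kind in $n-1$ variables.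
\end{enumerate}
The third ingredient changes the parameters of the module, so the induction must run over a family $F_\lambda$, $\lambda\in\mathbb{C}^n$, which contains $W^{\otimes n}$. The family and the general theorem are stated in Section~\ref{sec:setup}. Section~\ref{sec:one} treats one variable, Section~\ref{sec:tools} sets up three tools, and Section~\ref{sec:S2} applies them to $S^2(W)$, where the whole method is visible. Sections~\ref{sec:ind}--\ref{sec:end} give the general proof, and Section~\ref{sec:cons} contains consequences and examples showing the limits of the result.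

\section{Modules of densities and the main theorem}\label{sec:setup}

Fix $0\ne s\in\mathbb{C}[x]$, let $R=\mathbb{C}[x][s^{-1}]$, fix $0\neq h\in R$, and put
\[
\mathfrak{f}=h^2R,\qquad \mathfrak{g}=\mathfrak{f}\,\partial\subseteq R\partial .
\]
Since $[h^2a\partial,h^2b\partial]=h^4(ab'-a'b)\partial$, the space $\mathfrak{g}$ is a Lie subalgebra of $R\partial$. Multiplying $h$ by a unit of $R$ does not change $\mathfrak{g}$, and $x-\beta$ is a unit when $s(\beta)=0$. So we may and do assume that $h$ is a monic polynomial none of whose roots is a root of $s$.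

For $\lambda\in\mathbb{C}$ let $F_\lambda$ be the space $R$ on which $f\partial$ acts by $f\partial+\lambda f'$. This is how a vector field acts on a density $v\,(dx)^\lambda$, and it is a representation of $R\partial$ because
\[
[f\partial+\lambda f',g\partial+\lambda g']=(fg'-gf')\partial+\lambda(fg''-gf'')=(fg'-gf')\partial+\lambda(fg'-gf')'.
\]
Thus $F_0$ is the module of functions, $F_1$ that of one-forms, and $F_{-1}$ is the adjoint module $R\partial$, since $f\partial$ sends $g\partial$ to $(fg'-f'g)\partial$.

For $\lambda=(\lambda_1,\dots,\lambda_n)\in\mathbb{C}^n$ let $F_\lambda=F_{\lambda_1}\otimes\cdots\otimes F_{\lambda_n}$. As a vector space this is the ring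
\[
A=A_n=R^{\otimes n}=\mathbb{C}[x_1,\dots,x_n]\Big[\prod_i s(x_i)^{-1}\Big],\qquad A_0=\mathbb{C},
\]
and with $\partial_i=\partial/\partial x_i$ the vector field $f\partial$ acts by
\[
L_f=L_f^\lambda=\sum_{i=1}^n L_f^{(i)},\qquad L_f^{(i)}=f(x_i)\partial_i+\lambda_i f'(x_i).
\]

\begin{theorem}\label{thm:A}
$F_\lambda$ is a noetherian $\mathfrak{g}$-module for all $n\ge0$ and $\lambda\in\mathbb{C}^n$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Theorem~\ref{thm:A}]
For a module $V$ over a Lie algebra, the symmetrization $v_1\cdots v_n\mapsto\frac1{n!}\sum_{\sigma\in S_n}v_{\sigma(1)}\otimes\cdots\otimes v_{\sigma(n)}$ is a homomorphism $S^n(V)\to V^{\otimes n}$, because the Lie algebra acts on both sides by the Leibniz rule. It is injective, because the projection $V^{\otimes n}\to S^n(V)$ is a left inverse, and its image is the space of symmetric tensors. For $R=\mathbb{C}[x^{\pm1}]$ and $h=1$ we have $\mathfrak{g}=W$ and $S^n(W)\subseteq W^{\otimes n}=F_{(-1,\dots,-1)}$. For $R=\mathbb{C}[x]$ and $h=x$ we have $\mathfrak{g}=W_+$ and $S^n(W_+)\subseteq W_+^{\otimes n}\subseteq (R\partial)^{\otimes n}=F_{(-1,\dots,-1)}$.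 Submodules of noetherian modules are noetherian.
\end{proof}

From now on ``module'' and ``noetherian'' refer to $\mathfrak{g}$-modules unless a ring is named. We recall what we use about the noetherian property. If $U'\subseteq U$ is a submodule, then $U$ is noetherian if and only if $U'$ and $U/U'$ are; in particular finite direct sums and finite filtrations preserve the property. We also need the following.

\begin{lemma}\label{lem:comp}
If $\alpha\colon U\to V$ and $\beta\colon V\to Z$ are homomorphisms with noetherian kernels and cokernels, then $\beta\alpha$ has noetherian kernel and cokernel.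
\end{lemma}

\begin{proof}
The map $\alpha$ embeds $\ker(\beta\alpha)/\ker\alpha$ in $\ker\beta$. The module $Z/\beta\alpha U$ has the submodule $\beta V/\beta\alpha U$, which is a quotient of $V/\alpha U$, and the quotient by this submodule is $Z/\beta V$.
\end{proof}

The first-order part of $L_f$ is the derivation $X_f=\sum_i f(x_i)\partial_i$ of $A$, which does not depend on $\lambda$. Since $L_f=X_f+\sum_i\lambda_if'(x_i)$, we have the Leibniz rule
\begin{equation}\label{eq:leibniz}
L_f(ab)=X_f(a)\,b+a\,L_f(b)\qquad(a,b\in A).
\end{equation}
The symmetric group $S_n$ acts on the ring $A$ by $\sigma(x_i)=x_{\sigma(i)}$. From $\sigma\partial_i\sigma^{-1}=\partial_{\sigma(i)}$ we get $\sigma X_f\sigma^{-1}=X_f$ and $\sigma L_f^\lambda\sigma^{-1}=X_f+\sum_i\lambda_if'(x_{\sigma(i)})$. Hence every $\sigma$ commutes with $X_f$, and $\sigma$ commutes with $L_f^\lambda$ if $\lambda_{\sigma(i)}=\lambda_i$ for all $i$; in that case we say that $\sigma$ \emph{fixes} $\lambda$.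

Let $H\subseteq S_n$ be a subgroup and $B=A^H$ its ring of invariants. Then $X_f(B)\subseteq B$. By Noether's finiteness theorem (if a finite group acts on a finitely generated commutative $\mathbb{C}$-algebra $A$, then the invariant ring $B$ is a finitely generated algebra and $A$ is a finitely generated $B$-module), $B$ is a noetherian ring and $A$ is a noetherian $B$-module. Finally put
\[
\Delta=\prod_{i}h(x_i)^2\prod_{i<j}(x_i-x_j)^2 .
\]
This element is $S_n$-invariant. It vanishes where two variables collide or where a variable sits at a zero of $h$.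

\section{One variable}\label{sec:one}

Let $n=1$. A single $L_f=f\partial+\lambda f'$ is a differential operator of order one. We look for combinations of products $L_fL_g$ in which all derivatives cancel. A sum $\sum_jL_{f_j}L_{g_j}$ depends only on the function of two variables $\Phi(y,z)=\sum_jf_j(y)g_j(z)\in R\otimes R$.

\begin{lemma}\label{lem:quad}
If $\sum_jf_j(y)g_j(z)=(y-z)^2\,\Psi(y,z)$ with $\Psi\in R\otimes R$, then on $F_\lambda$ the operator $\sum_jL_{f_j}L_{g_j}$ is multiplication by $2\lambda(1-\lambda)\Psi(x,x)$.
\end{lemma}

\begin{proof}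
Expanding,
\[
(f\partial+\lambda f')(g\partial+\lambda g')=fg\,\partial^2+\big((1+\lambda)fg'+\lambda f'g\big)\partial+\lambda fg''+\lambda^2f'g' .
\]
Hence for $\Phi=\sum_jf_j(y)g_j(z)$,
\[
\sum_jL_{f_j}L_{g_j}=\Phi\,\partial^2+\big((1+\lambda)\Phi_z+\lambda\Phi_y\big)\partial+\lambda\Phi_{zz}+\lambda^2\Phi_{yz},
\]
where the coefficients are evaluated at $y=z=x$. If $\Phi=(y-z)^2\Psi$, then on the diagonal $\Phi=\Phi_y=\Phi_z=0$, $\Phi_{zz}=2\Psi$ and $\Phi_{yz}=-2\Psi$.
\end{proof}

\begin{example}
Take $R=\mathbb{C}[x^{\pm1}]$ and $\Psi=y^{a+1}z^{b+1}$. The lemma says that $e_{a+2}e_b-2e_{a+1}e_{b+1}+e_ae_{b+2}$ acts on $F_\lambda$ as multiplication by $2\lambda(1-\lambda)x^{a+b+2}$. Directly: $e_ix^k=(k+\lambda(i+1))x^{k+i}$, so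
\[
e_{a+2-j}\,e_{b+j}\,x^k=\big(k+\lambda(b+1)+\lambda j\big)\big(k+b+\lambda(a+3)+(1-\lambda)j\big)\,x^{k+a+b+2}.
\]
The coefficient is a quadratic polynomial in $j$ with leading coefficient $\lambda(1-\lambda)$, and its second difference over $j=0,1,2$ is $2\lambda(1-\lambda)$, whatever $k$ is.
\end{example}

The constant vanishes for $\lambda=0$ and $\lambda=1$, and for $\lambda=0$ this cannot be repaired. The constant function $1\in F_0$ is killed by $\mathfrak{g}$, so every $u\in U(\mathfrak{g})$ sends $1$ to a scalar; if $u$ acts as multiplication by $\theta$, then $\theta=u\cdot1$ is a scalar. The two exceptional modules are linked by the de Rham differential.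

\begin{lemma}\label{lem:derham}
The map $\partial\colon F_0\to F_1$ is a homomorphism. Its kernel $\mathbb{C}$ and its cokernel $R/\partial R$ are finite-dimensional modules with trivial action.
\end{lemma}

\begin{proof}
On $F_1$ we have $L_fv=fv'+f'v=\partial(fv)$. Taking $v=\partial w$ gives $L_f\partial w=\partial(f\partial w)$, so $\partial$ is a homomorphism; and $L_fv\in\partial R$ for all $v$, so the action on the cokernel is trivial. By partial fractions, $R$ has the basis $x^k$ ($k\ge0$), $(x-\beta)^{-k}$ ($k\ge1$, $s(\beta)=0$). Up to nonzero scalars, $\partial$ maps the basis elements other than $1$ bijectively onto the basis elements other than the $(x-\beta)^{-1}$. So the kernel is $\mathbb{C}$, and the classes of the finitely many $(x-\beta)^{-1}$ form a basis of the cokernel.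
\end{proof}

\begin{proposition}\label{prop:one}
Theorem~\ref{thm:A} holds for $n=1$.
\end{proposition}

\begin{proof}
A nonzero ideal of $R$ contains a nonzero ideal $gR$ with $g$ a polynomial prime to $s$, and $R/gR\cong\mathbb{C}[x]/(g)$, so it has finite codimension.

Let $\lambda\notin\{0,1\}$ and $b\in R$. The function $(y-z)^2h(y)^2h(z)^2b(y)$ lies in $\mathfrak{f}\otimes\mathfrak{f}$, so by Lemma~\ref{lem:quad} multiplication by $h^4b$ lies in the image of $U(\mathfrak{g})$. A submodule $M\neq0$ therefore contains the nonzero ideal $h^4RM$ and has finite codimension. An ascending chain of subspaces of finite codimension stabilizes.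

Let $\lambda=0$. Now $L_{h^2b}=h^2b\,\partial$, so a submodule $M$ contains the ideal $h^2R\,\partial M$. Either $\partial M=0$ and $M\subseteq\mathbb{C}$, or $M$ has finite codimension. So $F_0$ is noetherian, and by Lemma~\ref{lem:derham} $F_1$ is an extension of a finite-dimensional module by a quotient of $F_0$.
\end{proof}

For $R=\mathbb{C}[x]$, $h=x$, $\lambda=-1$, the proof shows that a nonzero ideal of $W_+$ containing $v\partial\neq0$ contains $x^4v\,\mathbb{C}[x]\partial$. The general proof keeps this pattern: parameters other than $0,1$ give multiplication operators, the parameter $0$ gives multiplication composed with $\partial$, and the parameter $1$ is reached from $0$.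

\section{Three tools in several variables}\label{sec:tools}

\subsection*{Restriction to a hyperplane}
In one variable the quotient of $R$ by a nonzero ideal is finite-dimensional. In several variables its role is played by $A/\Delta^NA$, which is built from the following layers. Call $\ell\in A$ a \emph{wall} if $\ell=x_i-x_j$ with $i<j$, or $\ell=x_i-\alpha$ with $h(\alpha)=0$. Thus $\Delta$ is a product of walls.

\begin{lemma}\label{lem:wall}
Let $n\geq1$, let $\ell$ be a wall and let $a\ge0$ be an integer.
\begin{enumerate}
\item $\ell$ is a prime element of $A$, it divides no other wall, and $A/\ell A\cong A_{n-1}$.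
\item If $g$ is a product of walls, then $gF_\lambda$ is a submodule of $F_\lambda$.
\item $\ell^aF_\lambda/\ell^{a+1}F_\lambda\cong F_{\lambda'}$ with $\lambda'\in\mathbb{C}^{n-1}$. For $\ell=x_i-x_j$, $\lambda'$ arises from $\lambda$ by replacing $\lambda_i,\lambda_j$ with the single entry $\lambda_i+\lambda_j+a$. For $\ell=x_i-\alpha$, it arises by omitting $\lambda_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Up to sign, $\ell=x_k-c$, where $c$ is another variable or a root of $h$. Write $A=A_{n-1}[x_k][s(x_k)^{-1}]$. Since $s(c)$ is a unit of $A_{n-1}$, the substitution $x_k\mapsto c$ defines a surjective ring map $v\mapsto\bar v$ from $A$ to $A_{n-1}$. An element $w/s(x_k)^m$ with $w\in A_{n-1}[x_k]$ lies in the kernel if and only if $w(c)=0$, that is, $x_k-c$ divides $w$. So the kernel is $\ell A$, and $\ell$ is prime because $A_{n-1}$ is a domain. Any other wall restricts to a nonzero polynomial of degree at most one, so it is not in $\ell A$.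

(2) Let $f\in\mathfrak{f}$. If $\ell=x_i-x_j$, then $X_f\ell=f(x_i)-f(x_j)$ restricts to $0$, so $X_f\ell=\ell w$ with $w\in A$. Applying $\partial_i$ gives $f'(x_i)=w+\ell\,\partial_iw$, so $\bar w=f'(x_i)$. If $\ell=x_i-\alpha$, then $X_f\ell=f(x_i)$ is divisible by $\ell^2$, because $h^2$ divides $f$; so $X_f\ell=\ell w$ with $\bar w=0$. Since $X_f$ is a derivation, $X_f(g)\in gA$ for a product $g$ of walls, and \eqref{eq:leibniz} shows that $gA$ is stable under $L_f$.

(3) The map $\ell^av\mapsto\bar v$ identifies $\ell^aA/\ell^{a+1}A$ with $A_{n-1}$, and by \eqref{eq:leibniz}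
\[
L_f(\ell^av)=\ell^a\big(L_fv+a\,w\,v\big).
\]
The terms $L_f^{(k)}$ in variables that do not occur in $\ell$ commute with the restriction. For $\ell=x_i-x_j$, restrict by $x_j\mapsto x_i$. The chain rule gives $\overline{\partial_iv+\partial_jv}=\partial_i\bar v$, so $L_f^{(i)}v+L_f^{(j)}v+awv$ restricts to $f(x_i)\partial_i\bar v+(\lambda_i+\lambda_j+a)f'(x_i)\bar v$. For $\ell=x_i-\alpha$, the functions $f(x_i)$, $f'(x_i)$ and $w$ all restrict to $0$, so $L^{(i)}_fv+awv$ restricts to $0$.
\end{proof}

\begin{remark}
This is where the square in $\mathfrak{f}=h^2R$ is used. If $f$ had only a simple zero at $\alpha$, the layer for $\ell=x_i-\alpha$ would carry the extra scalar term $(\lambda_i+a)f'(\alpha)$ and would leave the family $F_{\lambda'}$. Nothing is lost: a module that is noetherian over $h^2R\partial$ is noetherian over $hR\partial$.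
\end{remark}

\subsection*{Products of the operators $L_f$}
A product $L_{f_1}\cdots L_{f_r}$ expands into $n^r$ terms, one for each way of assigning a variable $x_i$ to each factor. To imitate Lemma~\ref{lem:quad} we must kill most of these terms. As there, we encode a sum of products by a function of $r$ auxiliary variables.

Let $T$ be an ordered set of $r$ variables and let $R^{\otimes T}$ be the ring $R^{\otimes r}$ written in these variables. It is spanned by the pure tensors $\prod_{t\in T}f_t(t)$. For a map $\varphi\colon T\to\{1,\dots,n\}$ define linear maps from $R^{\otimes T}$ to operators on $F_\lambda$ by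
\[
\operatorname{Op}_\varphi\Big(\prod_{t\in T}f_t(t)\Big)=\prod_{t\in T}L^{(\varphi(t))}_{f_t},\qquad \operatorname{Op}=\sum_\varphi\operatorname{Op}_\varphi ,
\]
with the product taken in the order of $T$. This is well defined since the right side is multilinear in $(f_t)_{t\in T}$.

\begin{lemma}\label{lem:op}
\begin{enumerate}
\item If $\Phi\in\prod_{t\in T}h(t)^2\cdot R^{\otimes T}$, then $\operatorname{Op}(\Phi)$ lies in the image of $U(\mathfrak{g})$.
\item If $t\ne u$ in $T$, $\varphi(t)=\varphi(u)$ and $(t-u)^{r+1}$ divides $\Phi$, then $\operatorname{Op}_\varphi(\Phi)=0$.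
\item Suppose that $T$ is divided into consecutive blocks $T_1,\dots,T_k$ and $\Phi=\Phi_1\cdots\Phi_k$ with $\Phi_j\in R^{\otimes T_j}$. Then $\operatorname{Op}_\varphi(\Phi)=\operatorname{Op}_{\varphi|T_1}(\Phi_1)\cdots\operatorname{Op}_{\varphi|T_k}(\Phi_k)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) On a pure tensor, $\operatorname{Op}$ gives $\prod_t\big(\sum_iL_{f_t}^{(i)}\big)=\prod_tL_{f_t}$. The space in (1) is $\mathfrak{f}^{\otimes T}$, which is spanned by pure tensors with all $f_t\in\mathfrak{f}$.

(2) Let $\Psi\mapsto\Psi^\varphi$ be the ring map $R^{\otimes T}\to A$ with $t\mapsto x_{\varphi(t)}$. We claim that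
\begin{equation}\label{eq:normal}
\operatorname{Op}_\varphi(\Phi)=\sum_{|\beta|+|\gamma|=r}c_{\beta\gamma}\,(\partial_T^\beta\Phi)^\varphi\,\partial_x^\gamma ,
\end{equation}
where $\partial_T^\beta$ and $\partial_x^\gamma$ are monomials in the partial derivatives with respect to the variables of $T$ and to the $x_i$, and the constants $c_{\beta\gamma}\in\mathbb{C}$ do not depend on $\Phi$. Both sides are linear in $\Phi$, so let $\Phi=f(t_1)\Psi$, where $t_1$ is the first variable and $\Psi$ is a pure tensor in the others. By induction on $r$, $\operatorname{Op}_\varphi(\Phi)$ is a fixed combination of operators $L_f^{(i)}\circ a\,\partial_x^\gamma$ with $i=\varphi(t_1)$, $a=(\partial_T^\beta\Psi)^\varphi$ and $|\beta|+|\gamma|=r-1$. Now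
\[
L_f^{(i)}\circ a\,\partial_x^\gamma=f(x_i)a\,\partial_i\partial_x^\gamma+f(x_i)(\partial_ia)\,\partial_x^\gamma+\lambda_if'(x_i)a\,\partial_x^\gamma ,
\]
and by the chain rule $\partial_ia$ is the sum of $(\partial_t\partial_T^\beta\Psi)^\varphi$ over the $t\neq t_1$ with $\varphi(t)=i$. Each term has the form required in \eqref{eq:normal}, with exactly one more derivative. This proves \eqref{eq:normal}. If $(t-u)^{r+1}$ divides $\Phi$, then $t-u$ divides every derivative of $\Phi$ of order at most $r$, and $(t-u)^\varphi=0$.

(3) Both sides are multilinear in $(\Phi_1,\dots,\Phi_k)$ and agree on pure tensors.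
\end{proof}

\subsection*{Ideals stable under the vector fields $X_f$}
Away from $\Delta=0$ the fields $X_f$ span the tangent space. Indeed, put $f_k=h^2x^k\in\mathfrak{f}$ for $0\le k<n$. The matrix $(f_k(x_i))_{k,i}$ has determinant $\prod_ih(x_i)^2\prod_{i<j}(x_j-x_i)$ by the Vandermonde formula. This determinant divides $\Delta$, so the matrix is invertible over $A[\Delta^{-1}]$, and
\begin{equation}\label{eq:span}
\partial_i=\sum_{k=0}^{n-1}c_{ik}X_{f_k}\qquad\text{with } c_{ik}\in A[\Delta^{-1}].
\end{equation}
An ideal stable under all $X_f$ can therefore have no zeros outside $\Delta=0$.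

\begin{lemma}\label{lem:ideal}
Let $H\subseteq S_n$ be a subgroup, $B=A^H$, and let $\mathfrak{a}\neq0$ be an ideal of $B$ with $X_f(\mathfrak{a})\subseteq\mathfrak{a}$ for all $f\in\mathfrak{f}$. Then $\Delta^N\in\mathfrak{a}$ for some $N$.
\end{lemma}

\begin{proof}
The ideal $I=A[\Delta^{-1}]\mathfrak{a}$ of $A[\Delta^{-1}]$ is stable under the derivations $X_f$, hence under all $\partial_i$ by \eqref{eq:span}. The ring $A[\Delta^{-1}]$ is a localization of $\mathbb{C}[x_1,\dots,x_n]$, so clearing a denominator shows that $I$ contains a nonzero polynomial. Take one of least degree. Its partial derivatives are polynomials in $I$ of smaller degree, so they vanish, and the polynomial is a constant. Thus $1\in I$, which means $\Delta^N=\sum_ja_jb_j$ for some $N$, $a_j\in A$, $b_j\in\mathfrak{a}$. Apply the averaging operator $\frac1{|H|}\sum_{\sigma\in H}\sigma$. It fixes $\Delta^N$ and the $b_j$ and replaces each $a_j$ by an element of $B$. Hence $\Delta^N\in\mathfrak{a}$.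
\end{proof}

\section{The model case $S^2(W)$}\label{sec:S2}

Let $R=\mathbb{C}[x^{\pm1}]$, $h=1$, $n=2$, $\lambda=(-1,-1)$. Put $D=x_1-x_2$, so that $\Delta=D^2$, and $B=A^{S_2}=S^2(W)$. We prove that $B$ is noetherian, using only the last two sections.

\emph{Multiplication operators.} The transposition commutes with all $L_f$. If multiplication by $\theta$ lies in the image of $U(W)$, it commutes with the transposition, so $\theta$ is symmetric. We therefore aim at multiplication by elements of $B$. Lemma~\ref{lem:quad} needs two auxiliary variables for each $x_i$, so take $T=(y_1,z_1,y_2,z_2)$, $r=4$, and for $b\in B$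
\[
\Phi=(y_1-z_1)^2(y_2-z_2)^2\,\Psi,\qquad \Psi=\big[(y_1-y_2)(y_1-z_2)(z_1-y_2)(z_1-z_2)\big]^6\,b(y_1,y_2).
\]
Since $6\ge r+1$, Lemma~\ref{lem:op}(2) kills $\operatorname{Op}_\varphi(\Phi)$ unless $\varphi\{y_1,z_1\}$ and $\varphi\{y_2,z_2\}$ are disjoint. Of the sixteen maps $\varphi$, two remain. For $y_1,z_1\mapsto1$ and $y_2,z_2\mapsto2$, expand $\Psi$ into pure tensors and apply Lemma~\ref{lem:op}(3) and Lemma~\ref{lem:quad}, with $2\lambda(1-\lambda)=-4$, to each block. The result is multiplication by $(-4)^2\Psi(x_1,x_1,x_2,x_2)=16D^{24}b(x_1,x_2)$. The other map gives $16D^{24}b(x_2,x_1)$, which is the same function. So $\operatorname{Op}(\Phi)=32D^{24}b$, and every submodule $M\subseteq B$ satisfies $D^{24}BM\subseteq M$.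

\emph{The ideal generated by $M$.} Let $M\neq0$ and $K=BM$. By \eqref{eq:leibniz} the ideal $K$ of $B$ is stable under $L_f$. Since $X_f=L_f+f'(x_1)+f'(x_2)$ and $f'(x_1)+f'(x_2)\in B$, it is stable under $X_f$. Lemma~\ref{lem:ideal} gives $D^{2N}\in K$ for some $N$, hence $M\supseteq D^{2N+24}B$.

\emph{The diagonal.} In an ascending chain of nonzero submodules of $B$, all members contain $D^{2N'}B$, where $N'=N+12$ comes from the first member. Since $B\cap D^{2N'}A=D^{2N'}B$, the quotient $B/D^{2N'}B$ embeds in $A/D^{2N'}A$. By Lemma~\ref{lem:wall} the latter is filtered with layers $F_{a-2}$, $0\le a<2N'$, which are noetherian by Proposition~\ref{prop:one}. So the chain stabilizes.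

The layer $a=2$ is $F_0$, which contains the constants as a submodule. Intersecting the preimage $\mathbb{C}D^2+D^3A$ with $B$ gives the submodule $\mathbb{C}D^2+D^4B$ of $S^2(W)$ (a symmetric multiple of $D^3$ is $D^3$ times an antisymmetric function, which vanishes on the diagonal). It is not an ideal of $B$, since it does not contain $(x_1+x_2)D^2$. The element $D^2$ corresponds to $2(e_1e_{-1}-e_0^2)$.

Three new difficulties arise for larger $n$. First, the layers of $F_{(-1,-1,-1)}$ along $x_1=x_2$ are the modules $F_{(a-2,-1)}$, so the induction meets unequal parameters, among them $0$ and $1$. If $\lambda_1=0$, the functions independent of $x_1$ form a submodule containing $1$, so a multiplication operator $\theta=u\cdot1$ from $U(\mathfrak{g})$ is independent of $x_1$; for $n\ge2$ this excludes positive powers of $\Delta$. Second, the induction is about submodules $M$ of $A$, not of a ring of invariants $B$, so $BM$ is a $B$-submodule of $A$ and not an ideal. Third, such a module need not contain $\Delta^NA$: in $F_{(-1,-1)}$ the symmetric and the antisymmetric functions are examples. Sections~\ref{sec:ind}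 and~\ref{sec:mult} deal with the first difficulty and Section~\ref{sec:stable} with the other two.

\section{The induction: walls and exceptional parameters}\label{sec:ind}

We prove Theorem~\ref{thm:A} by induction on $n$. For $n=0$ the module is one-dimensional. \emph{In Sections~\ref{sec:ind}--\ref{sec:end} we fix $n\ge1$ and assume the theorem for $n-1$ variables and all parameters.} The hypothesis enters through the two statements of this section only.

\begin{proposition}\label{prop:quot}
For all $\lambda\in\mathbb{C}^n$ and $N\ge0$, $\Delta^NF_\lambda$ is a submodule of $F_\lambda$ and $F_\lambda/\Delta^NF_\lambda$ is noetherian.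
\end{proposition}

\begin{proof}
Write $\Delta^N=\ell_1\cdots\ell_M$ with walls $\ell_k$ and put $g_k=\ell_1\cdots\ell_k$. By Lemma~\ref{lem:wall}(2) the $g_kF_\lambda$ form a finite chain of submodules from $F_\lambda$ to $\Delta^NF_\lambda$, so it suffices to treat $g_{k-1}F_\lambda/g_kF_\lambda$. Let $\ell=\ell_k$ and $g_{k-1}=\ell^au$, where $u$ is a product of walls different from $\ell$; then $\ell\nmid u$ by Lemma~\ref{lem:wall}(1). Inclusion induces a homomorphism $g_{k-1}F_\lambda/g_kF_\lambda\to\ell^aF_\lambda/\ell^{a+1}F_\lambda$. It is injective: if $\ell^auv\in\ell^{a+1}A$, then $uv\in\ell A$, so $v\in\ell A$ because $\ell$ is prime, and $g_{k-1}v\in g_kA$. The target is a module $F_{\lambda'}$ in $n-1$ variables by Lemma~\ref{lem:wall}(3), and it is noetherian by induction.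
\end{proof}

\begin{lemma}\label{lem:di}
Let $\lambda_i=0$ and let $\lambda^+$ be obtained from $\lambda$ by replacing $\lambda_i$ with $1$. Then $\partial_i\colon F_\lambda\to F_{\lambda^+}$ is a homomorphism with noetherian kernel and cokernel. In particular, if $F_\lambda$ is noetherian, so is $F_{\lambda^+}$.
\end{lemma}

\begin{proof}
Let $\lambda'\in\mathbb{C}^{n-1}$ be $\lambda$ with $\lambda_i$ omitted. After reordering the factors, $\partial_i$ is the map $\partial\otimes1\colon F_0\otimes F_{\lambda'}\to F_1\otimes F_{\lambda'}$. By Lemma~\ref{lem:derham} and the exactness of tensor products over $\mathbb{C}$, it is a homomorphism with kernel $\mathbb{C}\otimes F_{\lambda'}$ and cokernel $(R/\partial R)\otimes F_{\lambda'}$, and both are finite direct sums of copies of $F_{\lambda'}$. These are noetherian by induction. For the last statement, $F_{\lambda^+}$ is an extension of the cokernel by a quotient of $F_\lambda$.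
\end{proof}

It therefore suffices to treat $\lambda$ with no entry equal to $1$: given any $\lambda$, replace all entries $1$ by $0$, and then restore them one at a time with Lemma~\ref{lem:di}. After reordering the variables we may assume
\begin{equation}\label{eq:lambda}
\lambda_1=\dots=\lambda_p=0,\qquad\lambda_i\notin\{0,1\}\quad(p<i\le n),
\end{equation}
with $0\le p\le n$. We fix the following notation:
\begin{itemize}
\item $\mu=(1,\dots,1,\lambda_{p+1},\dots,\lambda_n)$, with $p$ entries $1$;
\item $P=\partial_1\cdots\partial_p\colon F_\lambda\to F_\mu$, the identity if $p=0$;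
\item $H=S_p\times S_{n-p}$, the group of permutations preserving $\{1,\dots,p\}$, and $B=A^H$;
\item $G\subseteq H$, the subgroup of elements fixing $\lambda$; these are also the elements of $H$ fixing $\mu$.
\end{itemize}
By Lemmas~\ref{lem:di} and~\ref{lem:comp}, $P$ is a homomorphism with noetherian kernel and cokernel. The group $H$ permutes $\partial_1,\dots,\partial_p$, so it commutes with $P$, and $G$ commutes with $L_f^\lambda$ and $L_f^\mu$.

\section{Multiplication operators in the image of $U(\mathfrak{g})$}\label{sec:mult}

In a variable with parameter $0$ we cannot expect pure multiplications, but the operator $L_g^{(i)}=g(x_i)\partial_i$ is already a multiplication composed with $\partial_i$. So we aim at a function times $P$.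

\begin{proposition}\label{prop:mult}
Assume \eqref{eq:lambda}. There is an integer $N_0\ge0$ such that for every $b\in B$ the operator $v\mapsto\Delta^{N_0}\,b\,P(v)$ on the vector space $A=F_\lambda$ lies in the image of $U(\mathfrak{g})$. Consequently every submodule $M\subseteq F_\lambda$ satisfies
\begin{equation}\label{eq:absorb}
\Delta^{N_0}B\,P(M)\subseteq M .
\end{equation}
\end{proposition}

\begin{proof}
We use one block of auxiliary variables for each $x_k$: a single variable where the parameter is $0$, and a pair, for Lemma~\ref{lem:quad}, where it is not. Let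
\[
T=(y_1,\dots,y_p,\;y_{p+1},z_{p+1},\;\dots,\;y_n,z_n),\qquad r=|T|=2n-p,
\]
with blocks $T_k=\{y_k\}$ for $k\le p$ and $T_k=\{y_k,z_k\}$ for $k>p$. Fix an even integer $m\ge r+1$. For $b\in B$ put
\[
\Phi=\prod_{k>p}(y_k-z_k)^2\cdot\Psi,\qquad \Psi=\prod_{\{t,u\}}(t-u)^m\prod_{t\in T}h(t)^2\cdot b(y_1,\dots,y_n),
\]
where $\{t,u\}$ runs over the unordered pairs of variables in different blocks; the sign of $t-u$ is irrelevant since $m$ is even. By Lemma~\ref{lem:op}(1), $\operatorname{Op}(\Phi)$ lies in the image of $U(\mathfrak{g})$. We compute it.

\emph{Only permutations contribute.} If $\operatorname{Op}_\varphi(\Phi)\neq0$, then by Lemma~\ref{lem:op}(2) the sets $\varphi(T_1),\dots,\varphi(T_n)$ are pairwise disjoint. They are $n$ nonempty subsets of $\{1,\dots,n\}$, so each is a single point, and $\varphi(T_k)=\{\sigma(k)\}$ for a permutation $\sigma\in S_n$.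

\emph{The block operators.} Fix such a $\varphi$ and expand $\Psi$ as a sum of pure tensors $\prod_tg_t(t)$ with $g_t\in R$. By Lemma~\ref{lem:op}(3), $\operatorname{Op}_\varphi\big(\prod_{k>p}(y_k-z_k)^2\prod_tg_t(t)\big)$ is the product over $k$ of block operators, and the operator of block $k$ acts in the variable $x_i$ with $i=\sigma(k)$. For $k>p$, Lemma~\ref{lem:quad} shows that it is multiplication by $2\lambda_i(1-\lambda_i)\,g_{y_k}(x_i)g_{z_k}(x_i)$. For $k\le p$ it is $L^{(i)}_{g_{y_k}}$.

\emph{Only $H$ contributes.} If $\sigma(k)\le p$ for some $k>p$, then $\lambda_{\sigma(k)}=0$ and block $k$ gives $0$. So we may assume that $\sigma$ maps $\{p+1,\dots,n\}$ into itself, that is, $\sigma\in H$. (A single variable sent to an $x_i$ with $\lambda_i\neq0$ would produce an unwanted term $\lambda_ig'$, but then some pair is sent to a variable with parameter $0$ and the product vanishes.) For $\sigma\in H$ and $k\le p$ the block operator is $g_{y_k}(x_{\sigma(k)})\partial_{\sigma(k)}$. Different blocks act in different variables, so each $\partial_{\sigma(k)}$ commutes with the coefficients of the other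 blocks, and $\partial_{\sigma(1)}\cdots\partial_{\sigma(p)}=P$. Summing over the pure tensors,
\[
\operatorname{Op}_\varphi(\Phi)=\kappa\cdot\Psi\big|_{y_k=z_k=x_{\sigma(k)}}\cdot P,\qquad\kappa=\prod_{i>p}2\lambda_i(1-\lambda_i).
\]
The constant $\kappa$ does not depend on $\sigma\in H$, and $\kappa\neq0$ by \eqref{eq:lambda}.

\emph{The coefficient.} Let $w_i=|T_i|\in\{1,2\}$ and
\[
\Theta=\prod_ih(x_i)^{2w_i}\prod_{i<j}(x_i-x_j)^{mw_iw_j}.
\]
There are $w_iw_j$ pairs $\{t,u\}$ with $t\in T_i$, $u\in T_j$, so substituting $y_k=z_k=x_k$ in $\Psi$ gives $\Theta b$, and substituting $y_k=z_k=x_{\sigma(k)}$ gives $\sigma(\Theta b)$. Elements of $H$ preserve the weights $w_i$ and the exponents $mw_iw_j$ are even, so $\Theta$ is $H$-invariant and $\sigma(\Theta b)=\Theta b$. Therefore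
\[
\operatorname{Op}(\Phi)=|H|\,\kappa\,\Theta\,b\,P .
\]
Thus $\Theta bP$ lies in the image of $U(\mathfrak{g})$ for all $b\in B$. In $\Delta^{2m}$ all factors $h(x_i)$ and $x_i-x_j$ have exponent $4m$, and $2w_i\le4m$, $mw_iw_j\le4m$. So $\Delta^{2m}/\Theta$ lies in $A$, and being a quotient of $H$-invariants it lies in $B$. Replacing $b$ by $(\Delta^{2m}/\Theta)b$ proves the claim with $N_0=2m$.
\end{proof}

The group $H$ comes from the construction: all $\sigma\in H$ contribute with the same constant, so only $H$-invariant multipliers are obtained. The true symmetry group of $F_\lambda$ among the permutations is the possibly smaller group $G$. The next section closes this gap.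

\section{Modules over the invariants that are stable under $\mathfrak{g}$}\label{sec:stable}

For a submodule $M\subseteq F_\lambda$, the $B$-module $K=BP(M)$ is stable under the operators $L_f^\mu$, by \eqref{eq:leibniz}. We determine all such $K$ up to a power of $\Delta$. There are obvious examples: the group algebra $\mathbb{C}[G]$ acts on $A$ by $B$-linear maps commuting with $L_f^\mu$, so $\epsilon A$ is such a module for each idempotent $\epsilon\in\mathbb{C}[G]$. The idempotent need not be central. For $G=S_3$ and $\epsilon=\frac12(1+(12))$, the module $\epsilon A$ consists of the functions symmetric in $x_1,x_2$ and is not $G$-stable. The special form of $H$ and $\mu$ plays no role here, so we state the result in general.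

\begin{proposition}\label{prop:stable}
Let $H\subseteq S_n$ be a subgroup, $B=A^H$, $\mu\in\mathbb{C}^n$, and let $G\subseteq H$ be the subgroup of elements fixing $\mu$. Let $K\subseteq A$ be a $B$-submodule stable under $L_f=L_f^\mu$ for all $f\in\mathfrak{f}$. Then there are an idempotent $\epsilon\in\mathbb{C}[G]$ and an integer $N\ge0$ with
\[
\Delta^N\epsilon A\subseteq K\subseteq\epsilon A .
\]
\end{proposition}

\begin{proof}
We first find $\epsilon$ over the field of fractions and then control denominators with Lemma~\ref{lem:ideal}.

Let $E=\mathbb{C}(x_1,\dots,x_n)$ be the fraction field of $A$. The operators $\partial_i$, $X_f$, $L_f$ and the action of $S_n$ extend to $E$, with the same relations. We use two facts of field theory. By Artin's theorem, for a finite group $\Gamma$ of automorphisms of $E$ the extension $E/E^\Gamma$ is Galois with group $\Gamma$ and degree $|\Gamma|$. By Dedekind's theorem, distinct automorphisms of $E$ are linearly independent over $E$. The fraction field $Q$ of $B$ is $E^H$: multiplying numerator and denominator of $a/a'$ by $\prod_{1\neq\sigma\in H}\sigma(a')$ makes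 the denominator invariant, and then an invariant fraction has an invariant numerator. Let $\widetilde K=QK\subseteq E$. It is stable under $L_f$, since $L_f(qk)=X_f(q)k+qL_f(k)$ and $X_f(Q)\subseteq Q$.

\emph{Step 1: $\widetilde K$ is an $E^G$-subspace stable under all $X_f$.} To pass from $L_f$ to $X_f$ we must know that multiplication by $\sum_i\mu_if'(x_i)$ preserves $\widetilde K$. This function is $G$-invariant, but in general not $H$-invariant. We obtain new multiplications from $Q$-linear combinations of the $L_f$ whose first-order part vanishes. Let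
\[
\pi(t)=\prod_{i=1}^n(t-x_i)=\sum_jb_jt^j .
\]
The $b_j$ are symmetric polynomials, so $b_j\in B$. For $0\le k<n$ let $\psi_k(t)=h(t)^2t^k\pi(t)$. The operator
\[
\sum_jb_jL_{h^2x^{j+k}}=\sum_i\psi_k(x_i)\partial_i+\sum_i\mu_i\psi_k'(x_i),
\]
where the prime denotes $d/dt$, preserves $\widetilde K$. Since $\pi(x_i)=0$, we have $\psi_k(x_i)=0$ and $\psi_k'(x_i)=\eta_ix_i^k$ with $\eta_i=h(x_i)^2\prod_{j\ne i}(x_i-x_j)\neq0$. So $\widetilde K$ is stable under multiplication by
\[
\rho_k=\sum_i\mu_i\eta_ix_i^k\qquad(0\le k<n).
\]
For $\sigma\in H$ we have $\sigma(\eta_i)=\eta_{\sigma(i)}$, hence $\sigma(\rho_k)-\rho_k=\sum_i(\mu_{\sigma^{-1}(i)}-\mu_i)\eta_ix_i^k$. The Vandermonde matrix $(x_i^k)$ is invertible over $E$, so $\sigma$ fixes all $\rho_k$ if and only if $\mu_{\sigma^{-1}(i)}=\mu_i$ for all $i$, that is, $\sigma\in G$. By the Galois correspondence for $E/E^H$, the field $Q(\rho_0,\dots,\rho_{n-1})$ equals $E^G$. The $\rho_k$ are algebraic over $Q$, so this field is the ring $Q[\rho_0,\dots,\rho_{n-1}]$, which preserves $\widetilde K$. Thus $\widetilde K$ is an $E^G$-subspace, and it is stable under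 $X_f=L_f-\sum_i\mu_if'(x_i)$.

\emph{Step 2: $\widetilde K=\epsilon E$ for an idempotent $\epsilon\in\mathbb{C}[G]$.} We would like to use \eqref{eq:span}, but the coefficients $c_{ik}$ are not $G$-invariant and $\widetilde K$ is only an $E^G$-subspace. So we extend scalars to $E$, in the following concrete form. Let $\mathcal{V}=\bigoplus_{\sigma\in G}E$ and define the $E^G$-linear map
\[
\iota\colon E\to\mathcal{V},\qquad\iota(a)=(\sigma(a))_{\sigma\in G}.
\]
Let $a_1,\dots,a_{|G|}$ be a basis of $E$ over $E^G$. The square matrix $(\sigma(a_j))_{\sigma,j}$ is invertible: if $\sum_\sigma c_\sigma\sigma(a_j)=0$ for all $j$, then the $E^G$-linear map $\sum_\sigma c_\sigma\sigma$ is zero, and all $c_\sigma$ vanish by Dedekind's theorem. A basis of an $E^G$-subspace $Y\subseteq E$ extends to a basis of $E$, so $\iota$ sends it to $E$-independent vectors, and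
\begin{equation}\label{eq:dim}
\dim_EE\,\iota(Y)=\dim_{E^G}Y .
\end{equation}

Let $V=E\,\iota(\widetilde K)$ and $d=\dim_EV$. Let derivations of $E$ act on $\mathcal{V}$ coordinatewise. Since $X_f$ commutes with $G$, we have $X_f(c\,\iota(a))=X_f(c)\iota(a)+c\,\iota(X_fa)$, so $V$ is stable under $X_f$ by Step 1. By \eqref{eq:span} it is stable under every $\partial_i$. Let $v_1,\dots,v_d$ be the reduced row echelon basis of $V$: there are $d$ pivot coordinates, and $v_j$ has entry $1$ at the $j$th pivot and $0$ at the others. A vector of $V$ with zeros at all pivots is zero, and $\partial_iv_j$ is such a vector. Hence all entries of $v_j$ are killed by all $\partial_i$, so they lie in $\mathbb{C}$: the space $V$ has a basis of constant vectors.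

For $c=\sum_\sigma c_\sigma\sigma\in\mathbb{C}[G]$ and $v\in\mathcal{V}$ put $\langle c,v\rangle=\sum_\sigma c_\sigma v_\sigma$. This is $E$-linear in $v$, and $\langle c,\iota(a)\rangle=c\,a$ for $a\in E$. Let
\[
\mathfrak{c}=\{c\in\mathbb{C}[G]:c\widetilde K=0\}=\{c\in\mathbb{C}[G]:\langle c,v_j\rangle=0\text{ for }j=1,\dots,d\};
\]
the two sets agree because $\iota(\widetilde K)$ and $v_1,\dots,v_d$ have the same $E$-span. The first description shows that $\mathfrak{c}$ is a left ideal. The second shows that $\dim_\mathbb{C}\mathfrak{c}=|G|-d$, because the $v_j$ are independent constant vectors. By Maschke's theorem $\mathbb{C}[G]=\mathfrak{c}\oplus\mathfrak{c}'$ with a left ideal $\mathfrak{c}'$. Write $1=\epsilon'+\epsilon$ accordingly. For $c\in\mathfrak{c}$ we have $c\epsilon=c-c\epsilon'\in\mathfrak{c}\cap\mathfrak{c}'=0$. In particular $\epsilon'\epsilon=0$, so $\epsilon^2=\epsilon$.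

For $k\in\widetilde K$ we have $\epsilon'k=0$, so $k=\epsilon k$ and $\widetilde K\subseteq\epsilon E$. Conversely, $\epsilon E$ is an $E^G$-subspace with $\mathfrak{c}\,\epsilon E=0$, so $E\,\iota(\epsilon E)$ lies in the subspace of $\mathcal{V}$ defined by the equations $\langle c,v\rangle=0$, $c\in\mathfrak{c}$. A constant matrix has the same rank over $E$ as over $\mathbb{C}$, so this subspace has dimension $|G|-\dim_{\mathbb{C}}\mathfrak{c}=d$. By \eqref{eq:dim},
\[
\dim_{E^G}\epsilon E\le d=\dim_{E^G}\widetilde K,
\]
and therefore $\widetilde K=\epsilon E$.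

\emph{Step 3: denominators.} If $k\in K$, then $k=\epsilon k\in\epsilon A$, so $K\subseteq\epsilon A$. Consider the ideal
\[
\mathfrak{a}=\{b\in B:b\,\epsilon A\subseteq K\}
\]
of $B$. The map $\epsilon\colon A\to A$ is $B$-linear, so $\epsilon A$ is a finitely generated $B$-module. Each generator lies in $\epsilon E=QK$, so it has the form $k/b$ with $k\in K$ and $0\neq b\in B$, and the product of these denominators is a nonzero element of $\mathfrak{a}$. Let $b\in\mathfrak{a}$ and $a\in\epsilon A$. Then $L_f(a)\in\epsilon A$ because $L_f$ commutes with $\epsilon$, so $bL_f(a)\in K$; and $L_f(ba)\in K$ because $ba\in K$. By \eqref{eq:leibniz}, $X_f(b)a=L_f(ba)-bL_f(a)\in K$. Since also $X_f(b)\in B$, we get $X_f(b)\in\mathfrak{a}$. Lemma~\ref{lem:ideal} gives $\Delta^N\in\mathfrak{a}$ for some $N$, that is, $\Delta^N\epsilon A\subseteq K$.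
\end{proof}

\begin{example}
Let $n=2$ and $H=S_2=\{1,\tau\}$. If $\mu_1\ne\mu_2$, then $G=1$ and $\epsilon\in\{0,1\}$, so a nonzero $K$ contains $\Delta^NA$. If $\mu_1=\mu_2$, then $\epsilon\in\{0,1,\frac12(1+\tau),\frac12(1-\tau)\}$. The plane $E$ over $E^G$ contains many lines, but only the symmetric and the antisymmetric functions occur as $\widetilde K$. For instance, when $h=1$ the line $E^Gx_1$ is not stable under $X_1=\partial_1+\partial_2$, since $X_1(x_1)=1$ and $1/x_1$ is not symmetric; correspondingly, $\iota(x_1)=(x_1,x_2)$ is not proportional to a constant vector.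
\end{example}

\section{End of the proof of Theorem~\ref{thm:A}}\label{sec:end}

Assume \eqref{eq:lambda}, and let $M_1\subseteq M_2\subseteq\cdots$ be submodules of $F_\lambda$. The relation \eqref{eq:absorb} passes through $P$, so we first show that the chain of submodules $P(M_j)\subseteq F_\mu$ stabilizes, by trapping it between two fixed submodules with noetherian quotient.

The $B$-modules $BP(M_j)$ form an ascending chain in the noetherian $B$-module $A$. So there are $j_0$ and $K$ with $BP(M_j)=K$ for all $j\ge j_0$. For $b\in B$ and $v\in P(M_j)$ we have $L_f^\mu(bv)=X_f(b)v+bL_f^\mu(v)\in BP(M_j)$, so $K$ is stable under all $L_f^\mu$. Take $\epsilon$ and $N$ from Proposition~\ref{prop:stable} and put $N'=N_0+N$. For $j\ge j_0$, \eqref{eq:absorb} gives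
\[
\Delta^{N'}\epsilon A\subseteq\Delta^{N_0}K=\Delta^{N_0}BP(M_j)\subseteq M_j .
\]
Since $\Delta$ is invariant, $\Delta^{N'}\epsilon A=\epsilon\Delta^{N'}A$. Apply $P$, which commutes with $\epsilon$, and use $P(M_j)\subseteq K\subseteq\epsilon A$:
\begin{equation}\label{eq:sandwich}
\epsilon P(\Delta^{N'}F_\lambda)\subseteq P(M_j)\subseteq\epsilon F_\mu\qquad(j\ge j_0).
\end{equation}
The outer terms do not depend on $j$. They are submodules of $F_\mu$, because $\Delta^{N'}F_\lambda$ is a submodule of $F_\lambda$ and $P\colon F_\lambda\to F_\mu$ and $\epsilon\colon F_\mu\to F_\mu$ are homomorphisms.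

The inclusion $\Delta^{N'}F_\lambda\to F_\lambda$ has noetherian cokernel by Proposition~\ref{prop:quot}, and $P$ has noetherian kernel and cokernel. By Lemma~\ref{lem:comp} the cokernel $F_\mu/P(\Delta^{N'}F_\lambda)$ of the composition is noetherian. The map $\epsilon$ induces a surjection from it onto $\epsilon F_\mu/\epsilon P(\Delta^{N'}F_\lambda)$, which is therefore noetherian. By \eqref{eq:sandwich} the chain $P(M_j)$ stabilizes.

The chain $M_j\cap\ker P$ stabilizes because $\ker P$ is noetherian. Let $j$ be so large that $P(M_j)=P(M_{j+1})$ and $M_j\cap\ker P=M_{j+1}\cap\ker P$. For $v\in M_{j+1}$ choose $v'\in M_j$ with $P(v')=P(v)$; then $v-v'\in M_{j+1}\cap\ker P\subseteq M_j$, so $v\in M_j$. Hence the chain $M_j$ stabilizes and $F_\lambda$ is noetherian. By the reduction in Section~\ref{sec:ind} this holds for all $\lambda\in\mathbb{C}^n$, which completes the induction and proves Theorem~\ref{thm:A}. \qed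

\begin{remark}
That $R$ is obtained from $\mathbb{C}[x]$ by inverting a single polynomial is used twice: it makes $A$ finitely generated, as Noether's theorem requires, and it makes $R/\partial R$ finite-dimensional in Lemma~\ref{lem:derham}.
\end{remark}

\section{Consequences and limits}\label{sec:cons}

A module that is noetherian over a Lie algebra is noetherian over every larger Lie algebra acting on it, since there are fewer submodules. This extends Theorem~\ref{thm:A} to a large class of algebras. We recall the notation. For a Lie algebra $\mathfrak{k}$, $U(\mathfrak{k})_{\le n}$ is the span of the products of at most $n$ elements of $\mathfrak{k}$, with the adjoint action $a\cdot u=au-ua$, and $S^{\le n}(\mathfrak{k})=\bigoplus_{k\le n}S^k(\mathfrak{k})$. The Poisson bracket on $S(\mathfrak{k})$ extends the Lie bracket by the Leibniz rule, and a Poisson ideal is an ideal $J$ with $\{S(\mathfrak{k}),J\}\subseteq J$. For a partition $\nu$ of $n$, the Schur functor $\mathbb{S}_\nu(V)$ is the image of the Young symmetrizer $c_\nu\in\mathbb{C}[S_n]$ on $V^{\otimes n}$. Of the Virasoro algebra $\mathrm{Vir}$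 we use only that it has a central element $z$ with $\mathrm{Vir}/\mathbb{C}z=W$.

\begin{theorem}\label{thm:B}
Let $R=\mathbb{C}[x][s^{-1}]$ and let $\mathfrak{k}\subseteq R\partial$ be any Lie subalgebra containing $uR\partial$ for some $0\neq u\in R$ (for example $W$, $W_+$, or $x^{k+1}\mathbb{C}[x]\partial$ for $k\ge-1$).
\begin{enumerate}
\item For all $n$ and $\lambda\in\mathbb{C}^n$, $F_\lambda=F_{\lambda_1}\otimes\cdots\otimes F_{\lambda_n}$ is a noetherian $\mathfrak{k}$-module. In particular $(R\partial)^{\otimes n}$, $\mathfrak{k}^{\otimes n}$, $S^n(\mathfrak{k})$, $\Lambda^n(\mathfrak{k})$ and, for every partition $\nu$ of $n$, the Schur functor $\mathbb{S}_\nu(\mathfrak{k})$ are noetherian $\mathfrak{k}$-modules.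
\item For each $n$, $U(\mathfrak{k})_{\le n}$ is noetherian under the adjoint action. So for any ascending chain of two-sided ideals $J_i$ of $U(\mathfrak{k})$ (or Poisson ideals of $S(\mathfrak{k})$) and each $n$, the chain $J_i\cap U(\mathfrak{k})_{\le n}$ (respectively $J_i\cap S^{\le n}(\mathfrak{k})$) stabilizes.
\item For the Virasoro algebra and every $n$, $S^n(\mathrm{Vir})$ is a noetherian $\mathrm{Vir}$-module.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) We have $\mathfrak{k}\supseteq u^2R\partial$, and by Theorem~\ref{thm:A} with $h=u$ the module $F_\lambda$ is noetherian over $u^2R\partial$, hence over $\mathfrak{k}$. The space $\mathfrak{k}$ is a $\mathfrak{k}$-submodule of $R\partial$, so $\mathfrak{k}^{\otimes n}$ is a submodule of $(R\partial)^{\otimes n}=F_{(-1,\dots,-1)}$. The action of $\mathbb{C}[S_n]$ on $\mathfrak{k}^{\otimes n}$ commutes with $\mathfrak{k}$, so the symmetric tensors, the antisymmetric tensors and the image of $c_\nu$ are submodules; they are isomorphic to $S^n(\mathfrak{k})$, $\Lambda^n(\mathfrak{k})$ and $\mathbb{S}_\nu(\mathfrak{k})$.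

(2) By the Poincar\'e--Birkhoff--Witt theorem, sending $a_1\cdots a_n\in S^n(\mathfrak{k})$ to the class of the product $a_1\cdots a_n$ is a linear isomorphism $S^n(\mathfrak{k})\to U(\mathfrak{k})_{\le n}/U(\mathfrak{k})_{\le n-1}$. It is $\mathfrak{k}$-linear because $\mathfrak{k}$ acts on both algebras by derivations extending the bracket. So $U(\mathfrak{k})_{\le n}$ has a finite filtration with noetherian quotients, and $S^{\le n}(\mathfrak{k})$ is a finite direct sum of noetherian modules. Two-sided ideals are stable under the adjoint action and Poisson ideals are stable under $\mathfrak{k}$, so the intersections are chains of submodules.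

(3) Since $z$ is central, the spaces $z^kS^{n-k}(\mathrm{Vir})$, $0\le k\le n$, are submodules, and they form a descending filtration of $S^n(\mathrm{Vir})$. Multiplication by $z^k$ is an injective homomorphism, so the $k$th quotient is isomorphic to $S^{n-k}(\mathrm{Vir})/zS^{n-k-1}(\mathrm{Vir})\cong S^{n-k}(W)$ (for $k=n$ it is $\mathbb{C}z^n\cong S^0(W)$). On it $\mathrm{Vir}$ acts through $W$, and it is noetherian by Theorem~\ref{thm:conj}.
\end{proof}

Three examples show the limits of Theorem~\ref{thm:conj}.

\emph{Noetherian cannot be improved to finite length.} Let $n\ge2$, identify $S^n(W)$ with $B=\mathbb{C}[x_1^{\pm1},\dots,x_n^{\pm1}]^{S_n}$, and let $\Delta=\prod_{i<j}(x_i-x_j)^2$. The spaces $\Delta^NB=B\cap\Delta^NA$ are submodules by Lemma~\ref{lem:wall}(2), and they strictly decrease with $N$ because $\Delta$ is not a unit of the domain $B$. For $n\ge1$, the span in $S^n(W_+)$ of the monomials with all indices at least $k$ is a $W_+$-submodule by \eqref{eq:monomial}, and it strictly decreases with $k\ge1$, since $e_k^n$ drops out at the next step.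

\emph{The acting algebra matters.} For $n\ge1$, $S^n(W)$ is not noetherian over $W_+$. The span of the monomials with all indices at least $-k$ is a $W_+$-submodule by \eqref{eq:monomial}, and it strictly increases with $k$, since $e_{-k-1}^n$ appears at the next step.

\emph{Fixed degree is needed.} The module $S(W_+)=\bigoplus_nS^n(W_+)$ is an infinite direct sum of nonzero submodules, so its partial sums form a strictly increasing chain.

\begin{thebibliography}{1}

\bibitem{witt}
\emph{Enveloping algebras of infinite-dimensional Lie algebras},
\texttt{https://www.maths.ed.ac.uk/\textasciitilde ssierra/wittAMS.pdf}.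

\end{thebibliography}
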